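\title{Hereditary classes of bounded game chromatic number have bounded arboricity}

\begin{abstract}
In the coloring game Alice and Bob alternately color the vertices of a graph properly from a fixed set of colors; Alice wants the whole graph colored and Bob wants to prevent this. We prove that every graph of arboricity at least $256(4k)^{4k+3}$ has a subgraph on which Bob wins with $q$ colors for every $q\le k$. Consequently a class of graphs that is closed under taking subgraphs and has bounded game chromatic number has bounded arboricity. The proof finds an unbalanced bipartite subgraph by random sampling and lets Bob color a sparse random set of vertices in order of decreasing degree. We also treat a game biased toward Alice, and show that the converse fails and that closure under induced subgraphs is not enough.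
\end{abstract}

\section{The question and the results}\label{sec:intro}

All graphs are finite and simple. The \emph{coloring game} on a graph $G$ with $q$ colors is played by Alice and Bob, who alternate turns, Alice moving first. A move selects an uncolored vertex and gives it one of the colors $1,\dots,q$ that does not yet appear on any of its neighbors; so the partial coloring is proper at all times. An \emph{impasse} is a position in which some uncolored vertex has neighbors of all $q$ colors. Bob wins if an impasse is reached, and Alice wins if all vertices get colored. As long as an uncolored vertex remains and there is no impasse, a legal move exists, so every play has a winner. A \emph{strategy} is a deterministic rule that chooses a player's next move from the history of the play, and we say that a player \emph{wins the game} if he or she has a strategy that wins against every play of the opponent. The game is finite and has no draws, so by backward induction on the tree of all plays exactly one of the players wins it (determinacy of finite games). The \emph{game chromatic number} $\chi_g(G)$ is the least $q$ for which Alice wins. A play won by Alice ends in a proper coloring, and no impasse is possible when $q$ exceeds the maximum degree,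 so $\chi(G)\le\chi_g(G)\le\Delta(G)+1$.

The \emph{arboricity} of $G$ is the least number of forests whose union is $E(G)$. It measures the density of the densest part of $G$. A forest on $m\ge1$ vertices has at most $m-1$ edges, so a graph of arboricity $a$ has average degree less than $2a$ if it is nonempty; conversely, a graph all of whose nonempty subgraphs have a vertex of degree less than $m$ has arboricity at most $m-1$ (Lemma~\ref{lem:degenerate}). A class of graphs is \emph{hereditary} if it is closed under taking subgraphs, not necessarily induced. For such a class bounded arboricity is therefore the same as bounded average degree. The following question is posed in \cite{planar}.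

\begin{quote}
\emph{Suppose that a hereditary class of graphs has bounded game chromatic number. Is the arboricity of the class also bounded?}
\end{quote}

In other words: does every sufficiently dense graph contain a subgraph on which Alice needs many colors? For the ordinary chromatic number the analogous statement is false, since bipartite graphs form a hereditary class with $\chi\le2$ and unbounded average degree. The game does not remove this obstacle by itself: Alice wins on every complete bipartite graph with three colors (Proposition~\ref{prop:complete}). But $\chi_g$, unlike $\chi$, can grow when edges are deleted. Remove a perfect matching from $K_{s,s}$ and let Bob answer every move of Alice by giving the same color to the former partner of her vertex. Every other vertex is adjacent to one of the two partners, so each round uses up one color for good, and with $q<s$ colors an impasse is reached within $q$ rounds. This suggests the answer yes. The example, however, relies on the complete structure of $K_{s,s}$, and the hypothesis of large arboricity supplies nothing but many edges. The answer is nevertheless yes.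

\begin{theorem}\label{thm:main}
Let $k\ge1$ and let $G$ be a graph of arboricity at least $256\,(4k)^{4k+3}$. Then $G$ has a bipartite subgraph $H$, all of whose vertices on one side have degree exactly $k$, such that Bob wins the coloring game on $H$ with $q$ colors for every $q\le k$. In particular $\chi_g(H)>k$.
\end{theorem}

The conclusion covers every $q\le k$ because $\chi_g(H)$ is the \emph{least} number of colors with which Alice wins, and we do not assume that a win for Bob with $k$ colors implies a win with fewer.

\begin{corollary}\label{cor:answer}
Let $k\ge1$. If $\chi_g\le k$ for all members of a hereditary class, then every member has arboricity less than $256(4k)^{4k+3}$. Thus a hereditary class of bounded game chromatic number has bounded arboricity.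
\end{corollary}

\begin{proof}
If some member had arboricity at least $256(4k)^{4k+3}$, the subgraph $H$ of Theorem~\ref{thm:main} would be a member with $\chi_g(H)>k$.
\end{proof}

The method tolerates extra moves for Alice. For an integer $c\ge1$, the \emph{$c$-biased game} has the same rules, except that Alice makes between $1$ and $c$ consecutive moves on each of her turns, while Bob still makes one. The case $c=1$ is the coloring game, and determinacy holds as before.

\begin{theorem}\label{thm:biased}
Let $c,k\ge1$ be integers. Every graph of arboricity at least $64k\bigl(16k(4ck)^{2k}\bigr)^2$ contains a subgraph on which Bob wins the $c$-biased game with $q$ colors for every $q\le k$.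
\end{theorem}

Section~\ref{sec:complete} introduces the graphs on which Bob plays and shows his plan inside a complete bipartite graph, where it needs no randomness. Section~\ref{sec:game} gives a numerical condition under which a randomized form of the plan succeeds, Section~\ref{sec:construction} finds a subgraph satisfying it in any graph of large arboricity, and Section~\ref{sec:parameters} chooses the parameters and proves both theorems at once. Section~\ref{sec:converse} shows that bounded arboricity does not imply bounded game chromatic number, and Section~\ref{sec:optimal} records the bounds obtained for the optimal function.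

\section{Complete bipartite graphs and transversal graphs}\label{sec:complete}

We first show that the freedom to delete edges cannot be given up.

\begin{proposition}\label{prop:complete}
The class of all complete bipartite graphs $K_{s,t}$ with $s,t\ge0$ is closed under induced subgraphs and has unbounded arboricity, but $\chi_g\le3$ for all its members.
\end{proposition}

\begin{proof}
An induced subgraph of $K_{s,t}$ is $K_{s',t'}$ for some $s'\le s$, $t'\le t$. The graph $K_{s,s}$ has $s^2$ edges and a forest on $2s$ vertices has at most $2s-1$, so its arboricity exceeds $s/2$ for $s\ge1$.

If $st=0$ there are no edges and no impasse occurs with three colors. Otherwise let $S,T$ be the sides. A color that appears on one side can never appear on the other, so from then on it is legal for every uncolored vertex of its side. Alice therefore wins as soon as both sides contain a colored vertex, provided no impasse came earlier. She begins on $S$. If Bob has no vertex left to color, she has won; if he replies on $T$, both sides are colored. If he replies on $S$, at most two colors appear on $S$, and Alice gives a third color to a vertex of $T$.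
\end{proof}

In $K_{s,t}$ a single move protects a whole side. We want to delete edges so that a move of Alice protects as little as possible.

\begin{definition}\label{def:transversal}
A \emph{$k$-transversal graph} is a bipartite graph $H$ with sides $A$ and $B\ne\emptyset$, together with a partition $A=A_1\sqcup\dots\sqcup A_k$, such that every $b\in B$ has exactly one neighbor $x_i(b)$ in $A_i$ for each $i$. In a game with $q\le k$ colors, a vertex $a\in A_i$ with $i\le q$ is \emph{available} in a given position if coloring $a$ with $i$ is legal, that is, if $a$ is uncolored and no neighbor of $a$ has color $i$.
\end{definition}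

Bob's plan is to use only color $i$ on $A_i$. The next lemma says what he needs and how slowly Alice can interfere. At the start all vertices of $A_1\cup\dots\cup A_q$ are available, and a vertex that becomes unavailable stays so.

\begin{lemma}\label{lem:basic}
Let $H$ be a $k$-transversal graph and consider a game with $q$ colors, $1\le q\le k$.
\begin{enumerate}
\item[(i)] If $x_i(b)$ has color $i$ for every $i\le q$, for some $b\in B$, then the position is an impasse.
\item[(ii)] Each move makes at most one vertex unavailable. A move that colors a vertex $a\in A$ makes no vertex other than $a$ unavailable.
\end{enumerate}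
\end{lemma}

\begin{proof}
(i) The vertex $b$ has neighbors of all $q$ colors. The coloring is proper, so $b$ is uncolored.

(ii) A vertex of $A$ has no neighbor in $A$, so coloring it affects only itself. Coloring $b\in B$ with color $j$ affects only neighbors of $b$ that lie in $A_j$, and $x_j(b)$ is the only one.
\end{proof}

\begin{example}\label{ex:product}
Let $k=q=2$, $A_1=\{u_1,u_2,u_3\}$, $A_2=\{v_1,v_2,v_3\}$, and let $B$ consist of nine vertices $b_{ij}$, with $b_{ij}$ adjacent to $u_i$ and $v_j$. After Alice's first move at least two of the $u_i$ are available, and Bob colors one of them, say $u_i$, with $1$. After her second move she has made at most two vertices unavailable, so some $v_j$ is available, and Bob colors it with $2$. Now $b_{ij}$ sees both colors and Bob has won.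

For general $k$, let $|A_i|=k+1$ for all $i$, let $B=A_1\times\dots\times A_k$, and join each $b\in B$ to its $k$ coordinates. Let $1\le q\le k$. Before Bob's $i$th move, $i\le q$, Alice has made $i\le k$ moves, so $A_i$ contains an available vertex $a_i$, which Bob colors with $i$. After $q$ moves Lemma~\ref{lem:basic}(i) applies to any $b$ whose first $q$ coordinates are $a_1,\dots,a_q$. This graph is a subgraph of $K_{k(k+1),(k+1)^k}$ and has $\chi_g>k$.
\end{example}

In the example \emph{any} choice of one vertex from each class has a common neighbor. Suppose instead that $k=q=3$ and that any two vertices of $B$ have at most one common neighbor. After Bob has colored one vertex of $A_1$ and one of $A_2$, these two have at most one common neighbor $b$, and Alice parries by coloring $b$ with $3$. In such a graph Bob has to play a long game and build more threats than Alice can answer. The next section shows how he can do so without planning any of them.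

\section{A random strategy for Bob}\label{sec:game}

Let $H$ be a $k$-transversal graph, $N=|A|$, and let $d(a)$ denote the degree of $a\in A$; then $\sum_{a\in A}d(a)=k|B|$. Fix $1\le q\le k$ and a number $0<\delta<1$.

\subsection*{The strategy}
Enumerate $A=\{a_1,\dots,a_N\}$ so that the degrees $d_s=d(a_s)$ satisfy $d_1\ge d_2\ge\dots\ge d_N$. Let $\xi_1,\dots,\xi_N$ be independent coins with $\Pr(\xi_s=1)=\delta$ and $\Pr(\xi_s=0)=1-\delta$, and let $R=\{a_s:\xi_s=1\}$. Bob \emph{examines} $a_1,a_2,\dots$ in this order, each turn continuing from where the previous one stopped. When he examines $a_s\in A_i$, the vertex is called \emph{damaged} if $i\le q$ and $a_s$ is unavailable at that moment. He then looks at $\xi_s$. If $\xi_s=1$, $i\le q$ and $a_s$ is not damaged, he colors $a_s$ with $i$ and his turn ends. Otherwise he goes on to $a_{s+1}$ \emph{in the same turn}. Once all of $A$ has been examined he makes arbitrary legal moves by some fixed rule. For each outcome of the coins this is a strategy in the sense of Section~\ref{sec:intro}.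

Let $X$ be the set of damaged vertices, and put
\[
Z=\#\{b\in B: x_i(b)\in R\text{ for all }i\le k\},\qquad
W=\#\{b\text{ counted in }Z:\ x_i(b)\in X\text{ for some }i\}.
\]
A vertex $b$ counted in $Z$ but not in $W$ has $x_i(b)$ colored with $i$ for all $i\le q$ and produces an impasse. So Alice has to achieve $W=Z$, and we want to show $\mathbb E W<\mathbb E Z$. The vertices $x_1(b),\dots,x_k(b)$ lie in different classes and are therefore distinct, so $\mathbb EZ=\delta^k|B|$. To bound $W$, define for $a\in A_i$
\begin{equation}\label{eq:Y}
Y_a=\#\{b\in N_H(a):\ x_j(b)\in R\text{ for all }j\ne i\}.
\end{equation}
If $a\in R$, then $Y_a$ is the number of neighbors of $a$ counted in $Z$, which is what Alice gains by damaging $a$. Its mean is $\mathbb EY_a=\delta^{k-1}d(a)$.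

\subsection*{The heuristic count and three ways it can fail}
Take $c=1$, and pretend that all vertices of $A$ have the same degree $D=k|B|/N$ and that every $Y_a$ equals its mean. Skipping a vertex costs Bob no turn, so the whole examination takes about $\delta N$ turns at most, and by Lemma~\ref{lem:basic}(ii) Alice damages about $\delta N$ vertices at most. The coin of a vertex is consulted only after its damage has been decided, so a damaged vertex lies in $R$ with probability $\delta$, and then it contributes $\delta^{k-1}D$ to $W$. Hence $\mathbb EW$ is about $\delta N\cdot\delta\cdot\delta^{k-1}D=k\delta\cdot\delta^k|B|$ at most, which is a fraction $k\delta$ of $\mathbb EZ$. Bob wins by being lazy: the smaller $\delta$, the fewer moves Alice gets. Three things can spoil this count.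

\emph{A vertex of huge degree.} If $A_1$ is a single vertex, Alice colors it on her first move and $W=Z$. We need the maximum degree on $A$ to be small compared with $|B|$.

\emph{Unequal degrees.} If $|A_1|$ is much smaller than $\delta N$ and $A_1$ were examined last, Alice would have time to damage all of it. The degrees in $A_1$ sum to $|B|$, so these vertices have large degree on average. This is the reason for the order of examination: to damage a vertex of large degree Alice must do so early, when she has had few moves.

\emph{Alice sees Bob's moves.} She learns about $R$ during the play and can aim at vertices with $Y_a$ far above its mean. Let $k=q=2$ and let $H$ be a disjoint union of many copies of $K_{2,m}$, each with one vertex $a\in A_1$, one vertex $a'\in A_2$ and $m$ vertices in $B$. All degrees on $A$ are equal and small compared with $|B|$. But once Bob colors $a$, we have $Y_{a'}=m$ instead of $\delta m$, and Alice damages $a'$ at once by giving it the color of $a$, which is legal because $a$ and $a'$ have the same neighbors. We need the $Y_a$ to be close to their means, so that her information is worthless.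

\subsection*{The criterion}
The first and third points are conditions on $H$. Put
\[
\Delta_A(H)=\max_{a\in A}d(a),\qquad
\operatorname{dev}_\delta(H)=\mathbb E\sum_{a\in A}\bigl|Y_a-\delta^{k-1}d(a)\bigr|,
\]
where the expectation is over the random set $R\subseteq A$ that contains each vertex independently with probability $\delta$. Neither quantity depends on $q$.

\begin{proposition}\label{prop:game}
Let $c,k\ge1$ be integers, $0<\delta<1$, and let $H$ be a $k$-transversal graph with $|B|\ge c|A|$ and
\begin{equation}\label{eq:criterion}
c\Bigl(\frac{\Delta_A(H)}{|B|}+k\delta\Bigr)+\frac{\operatorname{dev}_\delta(H)}{\delta^{k-1}|B|}<1 .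
\end{equation}
Then Bob wins the $c$-biased game on $H$ with $q$ colors for every $q\le k$.
\end{proposition}

\begin{proof}
For $q=0$ the starting position is an impasse, because $H$ has a vertex. Let $1\le q\le k$. By determinacy it suffices to show that Alice has no winning strategy. Suppose she has one; fix it and let it play against Bob's strategy above. For every outcome of the coins no impasse occurs and all $N+|B|$ vertices get colored. Write $[s]=\{a_1,\dots,a_s\}$ and $Y_s=Y_{a_s}$.

\emph{All of $A$ is examined, and $W=Z$.} Before Bob's $t$th turn at most $ct+t-1$ vertices are colored. For $t\le N$ this is less than $N+cN\le N+|B|$, so Bob has at least $N$ turns. Each turn examines at least one new vertex until none is left, so all of $A$ is examined and $X$, $W$ are well defined. If $b$ were counted in $Z$ but not in $W$, then for each $i\le q$ the vertex $x_i(b)$ would be in $R$ and undamaged, so Bob would color it with $i$, and Lemma~\ref{lem:basic}(i) would give an impasse. Hence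
\begin{equation}\label{eq:WZ}
W=Z\quad\text{for every outcome, and}\quad \mathbb EW=\delta^k|B|.
\end{equation}

\emph{Damage accumulates no faster than coins come up.} We claim that
\begin{equation}\label{eq:damage}
|X\cap[s]|\le c\bigl(1+|R\cap[s-1]|\bigr)\qquad(1\le s\le N).
\end{equation}
Let $a_u\in X$ with $u\le s$. Some move before the examination of $a_u$ made it unavailable. Up to then Bob has colored only vertices of $[u-1]$, and by Lemma~\ref{lem:basic}(ii) these moves do not affect $a_u$. So the move was Alice's, and it was made before $a_s$ is examined. By the same lemma different vertices $a_u$ need different moves. If $a_s$ is examined in Bob's $t$th turn, Alice has made at most $ct$ moves. Each of Bob's $t-1$ earlier turns ended before the examination was complete, hence by coloring a vertex of $R\cap[s-1]$, and these vertices are distinct. So $t\le1+|R\cap[s-1]|$, which proves \eqref{eq:damage}.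

\emph{The coin $\xi_s$ is independent of the pair $(\mathbf 1[a_s\in X],Y_s)$.} Alice's strategy is fixed, so the play up to the moment when $a_s$ is examined, and with it the event $a_s\in X$, is determined by $\xi_1,\dots,\xi_{s-1}$. If $a_s\in A_i$, then $Y_s$ depends only on the coins of vertices outside $A_i$. So the pair is a function of $(\xi_u)_{u\ne s}$.

\emph{Bounding $\mathbb EW$.} A vertex $b$ counted in $W$ has a neighbor $a_s\in X\cap R$ and is counted in $Y_s$. Hence $W\le\sum_s\mathbf 1[a_s\in X]\,\xi_s Y_s$, and independence gives
\begin{equation}\label{eq:EW}
\mathbb EW\le\delta\sum_s\mathbb E\bigl[\mathbf 1[a_s\in X]\,Y_s\bigr]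
\le\delta^k\,\mathbb E\sum_sd_s\mathbf 1[a_s\in X]+\delta\operatorname{dev}_\delta(H).
\end{equation}
The event $a_s\in X$ may be correlated with $Y_s$ in any way; the second inequality replaces $Y_s$ by the constant $\delta^{k-1}d_s$ and pays for it with the deviation. It remains to bound the total degree of $X$, knowing only its size in each initial segment. Put $d_{N+1}=0$. Writing $d_s=\sum_{u\ge s}(d_u-d_{u+1})$ and exchanging the sums gives, for any numbers $w_s$, the summation by parts formula $\sum_sd_sw_s=\sum_u(d_u-d_{u+1})(w_1+\dots+w_u)$. We use it twice, with \eqref{eq:damage} in between; the middle step needs $d_u-d_{u+1}\ge0$, and this is where the order of examination enters: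
\begin{align*}
\sum_sd_s\mathbf 1[a_s\in X]&=\sum_u(d_u-d_{u+1})\,|X\cap[u]|\\
&\le c\sum_u(d_u-d_{u+1})\bigl(1+|R\cap[u]|\bigr)=c\Bigl(d_1+\sum_sd_s\xi_s\Bigr).
\end{align*}
The right side has expectation $c\,(\Delta_A(H)+\delta k|B|)$. Inserting this in \eqref{eq:EW} and dividing by $\delta^k|B|$ shows that $\mathbb EW/(\delta^k|B|)$ is at most the left side of \eqref{eq:criterion}, hence less than $1$. This contradicts \eqref{eq:WZ}.
\end{proof}

\begin{remark}
The proof shows that every strategy of Alice loses against some outcome of the coins, and that outcome may depend on her strategy. A single winning strategy for Bob then exists by determinacy, but the proof does not describe it.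
\end{remark}

\section{Transversal subgraphs of graphs of large arboricity}\label{sec:construction}

We now find a subgraph in which the first and third terms of \eqref{eq:criterion} are as small as we like.

\begin{proposition}\label{prop:construction}
Let $k\ge1$ and $r\ge4k$ be integers, $0<\delta<1$, and let $G$ be a graph of arboricity at least $64kr^2$. Then $G$ has a $k$-transversal subgraph $H$ with
\[
|B|>4r|A|,\qquad \Delta_A(H)\le\frac{2|B|}{r},\qquad \operatorname{dev}_\delta(H)\le3k^{3/2}r^{-1/2}|B|.
\]
\end{proposition}

Two features make a count $Y_a$ concentrate. It should be a sum of many terms, so $d(a)$ should be large; since the average degree on $A$ is $k|B|/|A|$, the graph has to be very unbalanced. And the terms should be nearly independent, so two neighbors $b,b'$ of $a$ should rarely share a second neighbor, as they do in $K_{2,m}$. We obtain the first feature by keeping only a sparse random part of one side of a bipartite subgraph, and the second by letting every $b$ pick each $x_i(b)$ at random among $r$ candidates.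

We use three standard facts. A binomial random variable with parameters $n,p$ has mean $np$ and variance $np(1-p)\le np$. Chebyshev's inequality states $\Pr(|T-\mathbb ET|\ge\lambda)\le\operatorname{Var}(T)/\lambda^2$ for $\lambda>0$, and Markov's inequality states $\Pr(T\ge\lambda)\le\mathbb ET/\lambda$ for $T\ge0$ and $\lambda>0$.

\subsection*{From arboricity to an unbalanced bipartite graph}

\begin{lemma}\label{lem:degenerate}
Let $m\ge1$. A graph of arboricity at least $m$ has a nonempty subgraph of minimum degree at least $m$.
\end{lemma}

\begin{proof}
Suppose every nonempty subgraph of $G$ has a vertex of degree at most $m-1$. Remove such vertices one at a time and list them in reverse order of removal; then every vertex has at most $m-1$ earlier neighbors. Label the edges from each vertex to its earlier neighbors with distinct labels from $\{1,\dots,m-1\}$. No cycle has all its edges of one label, because its last vertex sends two of them to earlier neighbors. So the label classes are $m-1$ forests covering $E(G)$.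
\end{proof}

\begin{lemma}\label{lem:unbalanced}
Let $k\ge1$ and $r\ge4k$ be integers and let $G$ have arboricity at least $64kr^2$. Then $G$ has a bipartite subgraph $J$ with sides $A=A_1\sqcup\dots\sqcup A_k$ and $B\neq\emptyset$ such that $|B|>4r|A|$ and every $b\in B$ has exactly $r$ neighbors in each $A_i$.
\end{lemma}

\begin{proof}
Put $d=32kr^2$. By Lemma~\ref{lem:degenerate}, $G$ has a nonempty subgraph of minimum degree at least $2d$. Split its vertex set into two parts $P,Q$ with as many crossing edges as possible, and name them so that $|Q|\ge|P|$. Every vertex has at least half of its neighbors in the other part, since otherwise moving it would increase the number of crossing edges. So every $v\in Q$ has at least $d$ neighbors in $P$.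

Give each vertex of $P$ independently a label in $\{0,1,\dots,k\}$, where each label $i\ge1$ has probability $p=\frac1{16kr}$. Call $v\in Q$ \emph{good} if it has at least $r$ neighbors of label $i$ for each $i=1,\dots,k$. Fix $d$ neighbors of $v$ in $P$. The number of them with label $i$ is binomial with mean $dp=2r$ and variance at most $2r$, so by Chebyshev's inequality it is less than $r$ with probability at most $2r/r^2=2/r$. Hence $v$ is good with probability at least $1-2k/r\ge\frac12$, by $r\ge4k$. Let $A_i$ be the set of vertices of label $i$, $A=A_1\cup\dots\cup A_k$, and let $B$ be the set of good vertices. Then
\[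
\mathbb E\bigl[|B|-4r|A|\bigr]\ge\tfrac12|Q|-4rkp|P|=\tfrac12|Q|-\tfrac14|P|\ge\tfrac14|Q|>0 .
\]
Fix an outcome with $|B|>4r|A|$; in particular $B\ne\emptyset$. For each $b\in B$ and each $i$ keep exactly $r$ edges from $b$ to $A_i$.
\end{proof}

\subsection*{Random choice of the neighbors}
Let $J$ be as in Lemma~\ref{lem:unbalanced}, $N=|A|$, and $D_a=\deg_J(a)$, so that $\sum_{a}D_a=kr|B|$. For every $b\in B$ and every $i$ choose $x_i(b)$ uniformly among the $r$ neighbors of $b$ in $A_i$, all choices independent, and let $H$ be the graph on $A\cup B$ with edges $b\,x_i(b)$. It is a random $k$-transversal subgraph of $G$; write $d_H(a)$ for its degrees. Let $R\subseteq A$ contain each vertex with probability $\delta$, independently of each other and of $H$, and define $Y_a$ by \eqref{eq:Y}. It is easier to estimate the deviation over $H$ and $R$ together and to fix $H$ afterward.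

\begin{lemma}\label{lem:deviation}
$\displaystyle \mathbb E_H\operatorname{dev}_\delta(H)=\mathbb E_{H,R}\sum_{a\in A}\bigl|Y_a-\delta^{k-1}d_H(a)\bigr|\le\tfrac32\,k^{3/2}r^{-1/2}|B|$.
\end{lemma}

\begin{proof}
Fix $a\in A_i$ and put $\mu=\delta^{k-1}$. For $b\in N_J(a)$ let
\[
\eta_b=\prod_{j\ne i}\mathbf 1[x_j(b)\in R],\qquad U_b=\mathbf 1[x_i(b)=a]\,(\eta_b-\mu).
\]
Then $Y_a-\mu\,d_H(a)=\sum_{b\in N_J(a)}U_b$, and we bound the second moment of this sum. Since $|\eta_b-\mu|\le1$, we have $\mathbb EU_b^2\le\Pr(x_i(b)=a)=1/r$.

Let $b\ne b'$. The variables $\eta_b,\eta_{b'}$ depend only on $R$ and on the choices $x_j(b),x_j(b')$ with $j\ne i$. So the indicators $\mathbf 1[x_i(b)=a]$ and $\mathbf 1[x_i(b')=a]$ are independent of each other and of the pair $(\eta_b,\eta_{b'})$, and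
\[
\mathbb EU_bU_{b'}=r^{-2}\,\mathbb E\bigl[(\eta_b-\mu)(\eta_{b'}-\mu)\bigr].
\]
Condition on all the choices $x_j(b),x_j(b')$ with $j\ne i$. Both $\eta_b$ and $\eta_{b'}$ then have conditional mean $\mu$. If $x_j(b)\ne x_j(b')$ for all $j\ne i$, the sets $\{x_j(b):j\neq i\}$ and $\{x_j(b'):j\ne i\}$ are disjoint, because the classes $A_j$ are; so $\eta_b,\eta_{b'}$ are conditionally independent and the conditional expectation of the product is $0$. In every case it is at most $1$. For each $j$, whatever $x_j(b')$ is, $x_j(b)$ equals it with probability at most $1/r$. Hence $\mathbb E[(\eta_b-\mu)(\eta_{b'}-\mu)]\le(k-1)/r\le k/r$. Using $\mathbb E|T|\le(\mathbb ET^2)^{1/2}$ and $\sqrt{x+y}\le\sqrt x+\sqrt y$,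
\[
\mathbb E\Bigl|\sum_bU_b\Bigr|\le\Bigl(\frac{D_a}r+\frac{D_a^2}{r^2}\cdot\frac kr\Bigr)^{1/2}\le\sqrt{\frac{D_a}{r}}+\frac{D_a}{r}\sqrt{\frac kr}.
\]
Now sum over $a$. The second terms add up to $k|B|\sqrt{k/r}=k^{3/2}r^{-1/2}|B|$. For the first terms the Cauchy--Schwarz inequality and the imbalance $N<|B|/(4r)$ give
\[
\sum_a\sqrt{D_a/r}\le\sqrt{N\cdot k|B|}\le\tfrac12\sqrt{k/r}\,|B|\le\tfrac12k^{3/2}r^{-1/2}|B|.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:maxdeg}
With probability greater than $\frac34$, $\Delta_A(H)\le2|B|/r$.
\end{lemma}

\begin{proof}
The degree $d_H(a)$ is binomial with parameters $D_a\le|B|$ and $1/r$, so its mean and variance are at most $|B|/r$. If $d_H(a)>2|B|/r$, it exceeds its mean by more than $|B|/r$, which by Chebyshev's inequality has probability at most $r/|B|$. The probability that this happens for some $a$ is at most $Nr/|B|<\frac14$.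
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:construction}]
By Lemma~\ref{lem:deviation} and Markov's inequality, $\operatorname{dev}_\delta(H)\ge3k^{3/2}r^{-1/2}|B|$ has probability at most $\frac12$. By Lemma~\ref{lem:maxdeg}, $\Delta_A(H)>2|B|/r$ has probability less than $\frac14$. So some $H$ avoids both events, and $|B|>4r|A|$ is inherited from $J$.
\end{proof}

\section{Choice of the parameters}\label{sec:parameters}

For a graph from Proposition~\ref{prop:construction} the left side of \eqref{eq:criterion} is at most
\begin{equation}\label{eq:final}
\frac{2c}{r}+ck\delta+3\,\delta^{1-k}k^{3/2}r^{-1/2}.
\end{equation}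
The middle term forces $\delta<1/(ck)$. The last term then asks for $r$ of order at least $k^3\delta^{2-2k}$, because the deviations of $Y_a$ must be small compared with $\delta^{k-1}d(a)$ and not merely with $d(a)$. This is the source of the factor $(4k)^{4k}$ in Theorem~\ref{thm:main}.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:biased}]
Let $c,k\ge1$ and put
\[
\delta=\frac1{4ck},\qquad r=16k(4ck)^{2k}.
\]
Then $r\ge4k$ and $r\ge16(4c)^2=256c^2$. Let $G$ have arboricity at least $64kr^2$, which is the bound in Theorem~\ref{thm:biased}, and let $H$ be given by Proposition~\ref{prop:construction}. We have $|B|>4r|A|\ge c|A|$. In \eqref{eq:final}, $2c/r\le1/(128c)\le\frac1{128}$, $ck\delta=\frac14$, and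
\[
\delta^{1-k}k^{3/2}r^{-1/2}=\frac{(4ck)^{k-1}k^{3/2}}{4k^{1/2}(4ck)^k}=\frac1{16c}\le\frac1{16}.
\]
So \eqref{eq:final} is at most $\frac1{128}+\frac14+\frac3{16}<1$, and Proposition~\ref{prop:game} shows that Bob wins the $c$-biased game on $H$ with $q$ colors for every $q\le k$. This proves Theorem~\ref{thm:biased}. For $c=1$ the bound is $64k\cdot256k^2(4k)^{4k}=256(4k)^{4k+3}$, the graph $H$ is bipartite with all degrees on $B$ equal to $k$, and Alice wins for no $q\le k$, so $\chi_g(H)>k$. This proves Theorem~\ref{thm:main}.
\end{proof}

\section{Subdivided complete graphs: the converse fails}\label{sec:converse}

Let $K_n^{(1)}$ be obtained from $K_n$ by subdividing each edge $uv$ once, with a new vertex $b_{uv}$; the original vertices are the \emph{branch vertices}. Here Bob plays on the vertices of degree two. Coloring $b_{uv}$ shows a color to two branch vertices at once, and Alice can rescue only one vertex per move. So Bob can show color $1$ to many uncolored branch vertices, then color $2$ to a fixed fraction of those, and so on.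

\begin{proposition}\label{prop:converse}
Let $k\ge1$ and $n=36^k+1$. Then Bob wins the coloring game on $K_n^{(1)}$ with $q$ colors for every $q\le k$. Consequently the class of all subgraphs of the graphs $K_n^{(1)}$, $n\ge1$, is hereditary, has arboricity at most $2$, and has unbounded game chromatic number.
\end{proposition}

\begin{proof}
Label the two edges at each $b_{uv}$ with $1$ and $2$. In each label class every $b_{uv}$ has degree $1$, so the class is a disjoint union of stars centered at branch vertices. Thus $K_n^{(1)}$ and all its subgraphs have arboricity at most $2$.

The case $q=0$ is trivial; let $1\le q\le k$ and put $n_i=6^{2k-i}$. We describe Bob's play in stages $i=1,\dots,q$. If an impasse occurs along the way he has won, so we assume that none occurs; then Alice replies to each of his moves, since uncolored vertices remain throughout. Stage $i$ starts on Bob's turn with a set $S_{i-1}$ of $n_{i-1}$ uncolored branch vertices, each having neighbors of colors $1,\dots,i-1$. After Alice's first move at least $n-1=n_0$ branch vertices are uncolored, which gives $S_0$.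

In stage $i$ Bob makes $n_i=n_{i-1}/6$ moves. In each he takes two uncolored vertices $u,v\in S_{i-1}$, not used earlier in this stage and with $b_{uv}$ uncolored, and colors $b_{uv}$ with $i$. This is legal because both neighbors of $b_{uv}$ are uncolored. Such a pair exists. During the stage at most $2n_i$ vertices of $S_{i-1}$ are used and at most $n_i$ are colored by Alice, so at least $n_{i-1}-3n_i=3n_i\ge3\cdot6^k$ are unused and uncolored. With $M=6^k$ they span at least $\binom{3M}2\ge\frac{3M\cdot2M}2=3M^2$ pairs. The number of moves made so far is at most $1+2\sum_{j\ge1}6^{2k-j}=1+\frac25M^2\le M^2$, so for one of these pairs $b_{uv}$ is uncolored.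

At the end of the stage, after Alice's last reply, $2n_i$ vertices have been used, each now has a neighbor of color $i$, and at most $n_i$ of them are colored. Let $S_i$ consist of $n_i$ uncolored ones. The nonempty set $S_q$ consists of uncolored vertices with neighbors of all $q$ colors, which is an impasse. Hence $\chi_g(K_n^{(1)})>k$.
\end{proof}

\section{The optimal function}\label{sec:optimal}

For $k\ge1$ let $f(k)$ be the largest arboricity of a graph all of whose subgraphs have $\chi_g\le k$. It is finite by Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:f}
We have $f(1)=0$, and $\lceil k/2\rceil\le f(k)<256(4k)^{4k+3}$ for every $k\ge2$.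
\end{proposition}

\begin{proof}
Since $\chi_g(K_2)=2$, a graph all of whose subgraphs have $\chi_g\le1$ has no edges and arboricity $0$. Let $k\ge2$. Every subgraph of $K_k$ has maximum degree at most $k-1$, hence $\chi_g\le k$. The graph $K_k$ has $k(k-1)/2$ edges and each forest in it has at most $k-1$, so its arboricity is at least $k/2$. The upper bound is Theorem~\ref{thm:main}.
\end{proof}

The true order of $f$ is not determined here.

\begin{thebibliography}{1}

\bibitem{planar}
\emph{The game coloring number of planar graphs},
\texttt{http://www.math.nsysu.edu.tw/\%7Ezhu/papers/game/planar.pdf}.

\end{thebibliography}
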